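\title{Uncountable almost disjoint families with self-similar $\Psi$-spaces}

\begin{abstract}
We show that it is consistent with ZFC that there is an uncountable almost disjoint family $\mathcal{A}$ whose space $\Psi(\mathcal{A})$ is homeomorphic to $\Psi(\mathcal{B})$ for every $\mathcal{B}\subseteq\mathcal{A}$ with $|\mathcal{B}|=|\mathcal{A}|$. This answers a question of Hru\v{s}\'ak. The family consists of branches of the binary tree given by Cohen reals, and in the final model every bijection between two of its subfamilies extends to a homeomorphism. The homeomorphisms are added by a finite support iteration, and the chain condition comes from a property of the splitting levels of the branches that the iteration preserves. We also show that a family of this kind of infinite size $\mu$ can exist only if $2^\mu=\mathfrak{c}$, and we describe the sizes that occur in our models.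
\end{abstract}

\section{The question and the results}

A family $\mathcal{A}$ of infinite subsets of $\omega$ is \emph{almost disjoint} (AD) if $A\cap B$ is finite for all distinct $A,B\in\mathcal{A}$. The space $\Psi(\mathcal{A})$ has underlying set $\omega\cup\mathcal{A}$. Every point of $\omega$ is isolated, and the basic neighborhoods of a point $A\in\mathcal{A}$ are the sets $\{A\}\cup(A\setminus F)$ with $F$ finite. Thus each $A\in\mathcal{A}$, viewed as a set of isolated points, is a sequence converging to the point $A$. A subfamily $\mathcal{B}\subseteq\mathcal{A}$ is again AD, and $\Psi(\mathcal{B})$ is the space on $\omega\cup\mathcal{B}$: all isolated points stay, and some of the limits are deleted. The same definitions make sense with any countably infinite set $N$ in place of $\omega$, and a bijection $N\to\omega$ transfers all statements. We write $\simeq$ for ``is homeomorphic to'', $A\subseteq^*B$ if $A\setminus B$ is finite, and $A=^*B$ if $A\subseteq^*B$ and $B\subseteq^*A$.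

The homeomorphism type of $\Psi(\mathcal{A})$ records $\mathcal{A}$ up to a permutation of $\omega$ and finite changes of the members (Lemma~\ref{lem:realize}). One can therefore ask how much of this type is lost when limits are deleted, and whether it can happen that nothing is lost as long as the number of limits stays the same.

\begin{definition}\label{def:selfsim}
An infinite AD family $\mathcal{A}$ is \emph{self-similar} if $\Psi(\mathcal{A})\simeq\Psi(\mathcal{B})$ for every $\mathcal{B}\subseteq\mathcal{A}$ with $|\mathcal{B}|=|\mathcal{A}|$. It is \emph{strongly self-similar} if every bijection $\pi\colon\mathcal{B}\to\mathcal{C}$ between subfamilies of $\mathcal{A}$ extends to a homeomorphism $\Psi(\mathcal{B})\to\Psi(\mathcal{C})$.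
\end{definition}

A strongly self-similar family is self-similar: apply the definition to any bijection $\mathcal{A}\to\mathcal{B}$. Every countably infinite AD family is self-similar (Theorem~\ref{thm:more}(b)). For families of size $\omega_1$ there is an obstruction, recorded in \cite{source}: if $2^{\omega}<2^{\omega_1}$, in particular under CH, then no AD family of size $\omega_1$ is self-similar. The following problem appears in \cite{source} as Question~35 and is attributed there to Hru\v{s}\'ak.

\begin{quote}
\emph{Is it consistent that there is an uncountable almost disjoint family $\mathcal{A}$ such that $\Psi(\mathcal{A})\simeq\Psi(\mathcal{B})$ whenever $\mathcal{B}\subseteq\mathcal{A}$ and $|\mathcal{A}|=|\mathcal{B}|$?}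
\end{quote}

The obstruction is a count. A family of size $\omega_1$ has $2^{\omega_1}$ subfamilies of size $\omega_1$, each of them needs its own permutation of $\omega$, and there are only $\mathfrak{c}=2^\omega$ permutations. When $2^{\omega_1}=\mathfrak{c}$ the count is no longer in the way, and this suggests a positive answer together with a strategy: fix a family, list the bijections between its subfamilies, and add a permutation for each of them by forcing. We carry this out for families of branches of the binary tree.

For $x\in2^\omega$ let $b_x=\{x{\restriction}i:i<\omega\}\subseteq2^{<\omega}$ be the set of finite initial segments of $x$, and for $x\ne y$ let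
\[
\Delta(x,y)=\min\{i:x(i)\neq y(i)\}.
\]
Then $x{\restriction}i=y{\restriction}i$ if and only if $i\le\Delta(x,y)$, so $b_x\cap b_y$ has $\Delta(x,y)+1$ elements. Hence for $Y\subseteq2^\omega$ the family $\mathcal{A}_Y=\{b_x:x\in Y\}$ is an AD family on the countable set $2^{<\omega}$, and $|\mathcal{A}_Y|=|Y|$. The equation $\lambda^{<\kappa}=\lambda$ means that $\lambda^\mu=\lambda$ for all cardinals $\mu$ with $1\le\mu<\kappa$.

\begin{theorem}\label{thm:main}
Let $\kappa$ be an uncountable cardinal and $\lambda$ an infinite cardinal with $\lambda^{<\kappa}=\lambda$. There is a ccc forcing extension in which $\mathfrak{c}=\lambda$ and there is a set $X\subseteq2^\omega$ with $|X|=\lambda$ such that for every $D\subseteq X$ with $|D|<\kappa$ and every injection $h\colon D\to X$ there is a bijection $f\colon2^{<\omega}\to2^{<\omega}$ with $f[b_x]=^*b_{h(x)}$ for all $x\in D$. Hence for every infinite $X'\subseteq X$ with $|X'|<\kappa$ the family $\mathcal{A}_{X'}$ is strongly self-similar.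
\end{theorem}

\begin{corollary}\label{cor:answer}
Assume $2^{\omega_1}=\omega_2$. Then in some ccc forcing extension $\mathfrak{c}=\omega_2$ and there is a strongly self-similar AD family of size $\omega_1$. In particular, the existence of an uncountable self-similar AD family is consistent with ZFC.
\end{corollary}

\begin{proof}
For $1\le\mu\le\omega_1$ we have $\omega_2\le\omega_2^{\,\mu}\le(2^{\omega_1})^{\omega_1}=2^{\omega_1\cdot\omega_1}=\omega_2$, so Theorem~\ref{thm:main} applies with $\kappa=\lambda=\omega_2$; take any $X'\subseteq X$ of size $\omega_1$. The assumption $2^{\omega_1}=\omega_2$ holds in every model of GCH.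
\end{proof}

Together with the obstruction under CH, this shows that the existence of a self-similar family of size $\omega_1$ is independent of ZFC. The second theorem collects the restrictions that ZFC imposes and shows how they are met.

\begin{theorem}\label{thm:more}
\begin{itemize}
\item[(a)] \textup{(ZFC)} If there is a self-similar family of infinite size $\mu$, then $2^\mu=\mathfrak{c}$; hence $\mathfrak{c}^\mu=\mathfrak{c}$ and $\mu<\operatorname{cf}(\mathfrak{c})$. In particular no self-similar family has size $\mathfrak{c}$.
\item[(b)] \textup{(ZFC)} If $\mathcal{A}$ is a countably infinite AD family, then every bijection between two infinite subfamilies of $\mathcal{A}$ extends to a homeomorphism of the corresponding spaces; in particular $\mathcal{A}$ is self-similar.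
\item[(c)] If $\mu\ge\omega$ and $\lambda^\mu=\lambda\ge\omega$, then some ccc extension has $\mathfrak{c}=\lambda$ and a strongly self-similar family of size $\mu$.
\item[(d)] If $\lambda^{<\lambda}=\lambda>\omega$, then some ccc extension has $\mathfrak{c}=\lambda$, and in it self-similar families exist exactly in the sizes $\mu$ with $\omega\le\mu<\mathfrak{c}$.
\item[(e)] In the extension constructed for Theorem~\ref{thm:main}, with the set $X$ constructed there, $\Psi(\mathcal{A}_{X'})$ is normal for every $X'\subseteq X$ with $|X'|<\kappa$.
\end{itemize}
\end{theorem}

By (a), the equation $\mathfrak{c}^\mu=\mathfrak{c}$ obtained in (c) is necessary for a self-similar family of size $\mu$.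

Parts (a) and (b) are proved in Section~\ref{sec:zfc}. For Theorem~\ref{thm:main}, Section~\ref{sec:poset} introduces the poset $Q_h$ of finite approximations to the bijection $f$ and computes when two conditions are compatible: the answer is an equation $\Delta(x,x')=\Delta(h(x),h(x'))$ between splitting levels. Section~\ref{sec:matching} isolates a property of $X$ that supplies such equations for every $h$ at once, and shows that Cohen reals have it and that $Q_h$ preserves it. Sections~\ref{sec:iteration} and~\ref{sec:mainproof} iterate, and Section~\ref{sec:consequences} derives (c)--(e).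

\section{Permutations, the countable case and the counting bound}\label{sec:zfc}

Let $\pi\colon\mathcal{B}\to\mathcal{C}$ be a bijection between AD families on a countably infinite set $N$. A permutation $f$ of $N$ \emph{realizes} $\pi$ if $f[B]=^*\pi(B)$ for all $B\in\mathcal{B}$.

\begin{lemma}\label{lem:realize}
Let $\mathcal{B},\mathcal{C}$ be AD families on $N$. A map $\Phi\colon\Psi(\mathcal{B})\to\Psi(\mathcal{C})$ is a homeomorphism if and only if $\Phi=f\cup\pi$, where $\pi\colon\mathcal{B}\to\mathcal{C}$ is a bijection and $f$ is a permutation of $N$ that realizes $\pi$.
\end{lemma}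

\begin{proof}
The members of $\mathcal{B}$ and $\mathcal{C}$ are infinite, so they are not isolated points, and in both spaces the set of isolated points is $N$. A homeomorphism therefore has the form $f\cup\pi$ with $f$ a permutation of $N$ and $\pi\colon\mathcal{B}\to\mathcal{C}$ a bijection. Let $\Phi=f\cup\pi$ be any map of this form. It is continuous at the isolated points. It is continuous at $B\in\mathcal{B}$ if and only if for every finite $F\subseteq N$ all but finitely many points of $B$ are mapped into $\pi(B)\setminus F$. Since $f$ is injective, only finitely many points are mapped into $F$, so this says $f[B]\subseteq^*\pi(B)$. The same statement for $\Phi^{-1}=f^{-1}\cup\pi^{-1}$ says that $\Phi^{-1}$ is continuous at $\pi(B)$ if and only if $f^{-1}[\pi(B)]\subseteq^*B$, that is, $\pi(B)\subseteq^*f[B]$.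
\end{proof}

In the countable case, finite changes turn the family into a partition, and partitions into infinite sets all look alike.

\begin{proof}[Proof of Theorem~\ref{thm:more}(b)]
Let $\{A_n:n<\omega\}$ be an AD family on $\omega$, enumerated without repetition. Put $A_n'=A_n\setminus\bigcup_{j<n}A_j$. Then $A_n'=^*A_n$, and the sets $A'_n$ are pairwise disjoint. Enumerate the finite or infinite set $\omega\setminus\bigcup_nA_n'$ without repetition as $r_0,r_1,\dots$, and let $P_n=A_n'\cup\{r_n\}$ if $r_n$ is defined and $P_n=A'_n$ otherwise. The sets $P_n$ partition $\omega$ into infinite sets, and $P_n=^*A_n$.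

Now let $\pi\colon\mathcal{B}\to\mathcal{C}$ be a bijection between infinite subfamilies of $\mathcal{A}$. Enumerate $\mathcal{B}=\{B_n:n<\omega\}$ without repetition and put $C_n=\pi(B_n)$. Let $(P_n)$ and $(P'_n)$ be partitions as above for $(B_n)$ and $(C_n)$, and let $f$ be a permutation of $\omega$ that maps each $P_n$ onto $P_n'$. Then $f[B_n]=^*f[P_n]=P_n'=^*C_n$, so $f$ realizes $\pi$, and Lemma~\ref{lem:realize} applies.
\end{proof}

The argument uses that each member has only finitely many predecessors in the enumeration, and it has no analogue for uncountable families. A simple example shows that deleting a single limit can change the space.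

\begin{example}\label{ex:mad}
Let $\mathcal{A}$ be an infinite AD family that is maximal, meaning that every infinite subset of $\omega$ has infinite intersection with some member of $\mathcal{A}$. In $\Psi(\mathcal{A})$ every infinite set of isolated points has an accumulation point. For $A\in\mathcal{A}$, the infinite set $A\subseteq\omega$ has no accumulation point in $\Psi(\mathcal{A}\setminus\{A\})$. So $\mathcal{A}$ is not self-similar.
\end{example}

For the counting bound recall K\"onig's theorem in the form $\theta^{\operatorname{cf}(\theta)}>\theta$ for infinite cardinals $\theta$. It gives: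
\begin{equation}\label{eq:konig}
\text{if $\theta$ is infinite and $\theta^\mu=\theta$, then $\mu<\operatorname{cf}(\theta)$.}
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:more}(a)]
Let $\mathcal{A}$ be self-similar of size $\mu$, and let $\mathcal{B}\subseteq\mathcal{A}$ have size $\mu$. By Lemma~\ref{lem:realize} there are a bijection $\pi\colon\mathcal{A}\to\mathcal{B}$ and a permutation $f$ of $\omega$ realizing it. We claim that
\[
\mathcal{B}=\{B\in\mathcal{A}:f[A]=^*B\text{ for some }A\in\mathcal{A}\}.
\]
If $B\in\mathcal{B}$, take $A=\pi^{-1}(B)$. If $B\in\mathcal{A}$ and $f[A]=^*B$, then $B=^*\pi(A)$; two distinct members of $\mathcal{A}$ are infinite with finite intersection, so $B=\pi(A)\in\mathcal{B}$. Thus $f$ determines $\mathcal{B}$, and $\mathcal{A}$ has at most $\mathfrak{c}$ subfamilies of size $\mu$. On the other hand, split $\mathcal{A}$ into two parts $\mathcal{A}_0,\mathcal{A}_1$ of size $\mu$; the families $\mathcal{A}_0\cup\mathcal{C}$ with $\mathcal{C}\subseteq\mathcal{A}_1$ are $2^\mu$ subfamilies of size $\mu$. So $2^\mu\le\mathfrak{c}$, and $\mathfrak{c}\le2^\mu$ because $\mu$ is infinite. Then $\mathfrak{c}^\mu=2^{\mu\cdot\mu}=\mathfrak{c}$,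 and $\mu<\operatorname{cf}(\mathfrak{c})$ by \eqref{eq:konig}. Finally $2^{\mathfrak{c}}>\mathfrak{c}$ excludes $\mu=\mathfrak{c}$.
\end{proof}

The case $\mu=\omega_1$ is the obstruction quoted in the introduction.

\section{Background from forcing}\label{sec:background}

We fix terminology and list the textbook facts that are used. A \emph{poset} $P$ is a set with a reflexive and transitive relation $\le$ and a largest element; its elements are \emph{conditions}, and $q\le p$ is read ``$q$ extends $p$''. Two conditions are \emph{compatible} if they have a common extension. An \emph{antichain} is a set of pairwise incompatible conditions, and $P$ is \emph{ccc} if all antichains are countable. Equivalently, whenever conditions $p_\xi$ are indexed by an uncountable set, there are $\xi\ne\eta$ with $p_\xi,p_\eta$ compatible. A set $U\subseteq P$ is \emph{dense} if every condition has an extension in $U$; every dense set contains a maximal antichain of $P$. A \emph{filter} is a nonempty upward closed set $G$ in which any two members have a common extension in $G$. It is \emph{generic} over the ground model $V$ if it meets every dense set in $V$, or equivalently every maximal antichain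 in $V$. A statement holds in the extension $V[G]$ if and only if some $p\in G$ forces it ($p\Vdash\dots$), and $p$ forces a statement if and only if it holds in $V[G]$ for all generic $G\ni p$. If $p$ forces a name to denote an element of a set $Y\in V$, then some extension of $p$ \emph{decides} the name, that is, forces it to equal a specific $y\in Y$. We do not distinguish notationally between an element of $V$ and its canonical name.

\begin{itemize}
\item[(F1)] A ccc poset preserves cardinals.
\item[(F2)] If $\dot Q$ is a $P$-name for a poset, then $P*\dot Q$ consists of pairs $(p,\dot q)$ with $p\Vdash\dot q\in\dot Q$, and $(p',\dot q')\le(p,\dot q)$ if $p'\le p$ and $p'\Vdash\dot q'\le\dot q$. The generic extensions by $P*\dot Q$ are the models $V[G][H]$ with $G$ generic for $P$ over $V$ and $H$ generic over $V[G]$ for the evaluation of $\dot Q$. If $P$ is ccc and forces $\dot Q$ to be ccc, then $P*\dot Q$ is ccc.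
\item[(F3)] A map $i\colon P\to P'$ is a \emph{dense embedding} if it preserves $\le$, preserves incompatibility and has dense range. Then $P$ and $P'$ have the same generic extensions, and $P$ is ccc if $P'$ is.
\item[(F4)] ($\Delta$-system lemma.) If finite sets $S_\xi$ are indexed by an uncountable set $I$, then there are an uncountable $J\subseteq I$ and a finite set $R$, the \emph{root}, with $S_\xi\cap S_\eta=R$ for all distinct $\xi,\eta\in J$.
\item[(F5)] The Cohen poset $\operatorname{Fn}(\lambda\times\omega,2)$ of finite partial functions from $\lambda\times\omega$ to $2$, ordered by reverse inclusion, is ccc and has size $\lambda$ for infinite $\lambda$.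
\end{itemize}

To \emph{shrink} an uncountable index set $I$ means to replace it by an uncountable subset. A function from $I$ to a countable set becomes constant after shrinking.

Objects of the extension will be counted, and later listed, by means of codes in the ground model. Let $P$ be a poset, $Y$ a nonempty set and $\mu$ a cardinal. A \emph{$(P,Y)$-code of length $\mu$} is a sequence $c=\langle(A_\nu,v_\nu):\nu<\mu\rangle$ in which $A_\nu$ is a maximal antichain of $P$ and $v_\nu\colon A_\nu\to Y$. If $G$ is generic, $c^G\colon\mu\to Y$ is the function with $c^G(\nu)=v_\nu(a)$ for the unique $a\in A_\nu\cap G$.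

\begin{lemma}\label{lem:codes}
\begin{itemize}
\item[(i)] Every function $g\colon\mu\to Y$ in $V[G]$ equals $c^G$ for some $(P,Y)$-code $c\in V$ of length $\mu$.
\item[(ii)] If $P$ is ccc, $\lambda$ is infinite, $|P|,|Y|\le\lambda$ and $\mu\ge1$, then there are at most $\lambda^{\omega\cdot\mu}$ codes of length $\mu$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $\dot g$ be a name for $g$, let $p_0\in G$ force that $\dot g$ is a function from $\mu$ to $Y$, and fix $y_0\in Y$. For $\nu<\mu$, the conditions that are incompatible with $p_0$, together with the extensions of $p_0$ that decide $\dot g(\nu)$, form a dense set. Let $A_\nu$ be a maximal antichain contained in it, and let $v_\nu(a)$ be the decided value if $a\le p_0$ and $y_0$ otherwise. The element of $A_\nu\cap G$ is compatible with $p_0$, so it decides $\dot g(\nu)$, and the decided value is $g(\nu)$.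

(ii) A pair $(A,v)$ is determined by the graph of $v$, a nonempty countable subset of $P\times Y$. There are at most $\lambda^\omega$ such sets, and $(\lambda^\omega)^\mu=\lambda^{\omega\cdot\mu}$.
\end{proof}

\section{Finite approximations to a realizing permutation}\label{sec:poset}

For $s\in2^{<\omega}$ and $x\in2^\omega$ we write $s\subset x$ if $s$ is an initial segment of $x$, that is, $s\in b_x$. Let $2^{<m}$ be the set of binary sequences of length less than $m$, and for $m\le m'$ let $2^{[m,m')}=2^{<m'}\setminus2^{<m}$.

Fix $X\subseteq2^\omega$, a set $D\subseteq X$ and an injection $h\colon D\to X$. We want a permutation $f$ of $2^{<\omega}$ with $f[b_x]=^*b_{h(x)}$ for all $x\in D$. A finite approximation should fix $f$ on finitely many nodes and promise, for finitely many $x\in D$, that from now on $f$ sends nodes on $x$ to nodes on $h(x)$ and nodes off $x$ to nodes off $h(x)$. The first half of the promise gives $f[b_x]\subseteq^*b_{h(x)}$, and the second half, with surjectivity, gives the reverse inclusion.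

\begin{definition}\label{def:Q}
The poset $Q_h$ consists of triples $(m,f,E)$ such that $m<\omega$, $f$ is a permutation of $2^{<m}$, $E\subseteq D$ is finite, the restrictions $x{\restriction}m$ $(x\in E)$ are pairwise distinct, and the restrictions $h(x){\restriction}m$ $(x\in E)$ are pairwise distinct. Put $(m',f',E')\le(m,f,E)$ if $m'\ge m$, $f'\supseteq f$, $E'\supseteq E$ and
\begin{equation}\label{eq:promise}
s\subset x\iff f'(s)\subset h(x)\qquad\text{for all }x\in E\text{ and }s\in2^{[m,m')}.
\end{equation}
\end{definition}

If $(m',f',E')\le(m,f,E)$, then $f'$ permutes $2^{<m'}$ and $2^{<m}$, so it permutes $2^{[m,m')}$. The relation is transitive: if $(m'',f'',E'')\le(m',f',E')\le(m,f,E)$, $x\in E$ and $s\in2^{[m,m'')}$, then either $s\in2^{[m,m')}$ and $f''(s)=f'(s)$, or $s\in2^{[m',m'')}$ and $x\in E'$, and in both cases \eqref{eq:promise} is available. The largest element is $(0,\emptyset,\emptyset)$. The function $f$ is not required to respect the lengths of nodes or the tree order.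

Promises for two branches interact on the nodes that the branches share. The smallest case shows how.

\begin{example}\label{ex:two}
Let $m=1$ and let $f$ be the identity of $2^{<1}=\{\emptyset\}$. Suppose $x=010\dots$, $x'=011\dots$, $h(x)=101\dots$ and $h(x')=100\dots$, so that $\Delta(x,x')=2=\Delta(h(x),h(x'))$. The conditions $(1,f,\{x\})$ and $(1,f,\{x'\})$ have a common extension with $m'=4$: follow the branches level by level,
\[
0\mapsto1,\qquad01\mapsto10,\qquad010\mapsto101,\qquad011\mapsto100,
\]
and map the remaining ten nodes of lengths $1,2,3$ bijectively onto the ten nodes not yet used as values. Now change only $h(x')$, to $h(x')=11\dots$, so that $\Delta(h(x),h(x'))=1$. In a common extension $(m',f',E')$ we have $m'\geq3$, because $x{\restriction}m'\ne x'{\restriction}m'$. The nodes $0$ and $01$ lie on both $x$ and $x'$, so both must be sent to nonempty nodes lying on both $h(x)$ and $h(x')$. The only such node is $1$. The two conditions are incompatible.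
\end{example}

The second half of the example is a general count. Let $x\ne x'$ in $D$ satisfy $x{\restriction}m=x'{\restriction}m$ and $h(x){\restriction}m=h(x'){\restriction}m$, let $m'>\Delta(x,x')$ and $m'>\Delta(h(x),h(x'))$, and let $f'$ be a permutation of $2^{[m,m')}$ that satisfies \eqref{eq:promise} for $x$ and for $x'$. Then $f'$ maps $b_x\cap b_{x'}\cap2^{[m,m')}$ bijectively onto $b_{h(x)}\cap b_{h(x')}\cap2^{[m,m')}$. These sets have $\Delta(x,x')-m+1$ and $\Delta(h(x),h(x'))-m+1$ elements, so
\begin{equation}\label{eq:delta}
\Delta(x,x')=\Delta(h(x),h(x')).
\end{equation}
Two consequences follow. First, \eqref{eq:delta} is necessary for $(m,f,\{x\})$ and $(m,f,\{x'\})$ to be compatible. Second, the distinctness requirements in Definition~\ref{def:Q} are needed: a triple $(m,f,\{x,x'\})$ with $x,x'$ as above and \eqref{eq:delta} false could not be extended to large heights. The next lemma shows that \eqref{eq:delta} is also sufficient, for any number of pairs of branches.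

\begin{lemma}\label{lem:compat}
Let $(m,f,E),(m,f,E')\in Q_h$, and let $x\mapsto x'$ be a bijection $E\to E'$ such that for all $x\in E$ we have $x'{\restriction}m=x{\restriction}m$, $h(x'){\restriction}m=h(x){\restriction}m$, and either $x'=x$ or \eqref{eq:delta} holds. Then for every $m_0<\omega$ there is a condition $(m',f',E\cup E')$ with $m'\ge m_0$ that extends both.
\end{lemma}

\begin{proof}
Choose $m'>\max(m,m_0)$ so large that the restrictions to $m'$ of the points of $E\cup E'$ are pairwise distinct, and likewise for $h[E\cup E']$. As in Example~\ref{ex:two}, put
\[
f'(z{\restriction}i)=h(z){\restriction}i\qquad(z\in E\cup E',\ m\le i<m').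
\]
The set $E\cup E'$ is the union of the sets $\{x,x'\}$, $x\in E$. If $x\ne y$ in $E$, $u\in\{x,x'\}$ and $v\in\{y,y'\}$, then
\[
u{\restriction}m=x{\restriction}m\ne y{\restriction}m=v{\restriction}m,\qquad h(u){\restriction}m=h(x){\restriction}m\ne h(y){\restriction}m=h(v){\restriction}m .
\]
So if $z\ne w$ in $E\cup E'$ satisfy $z{\restriction}m=w{\restriction}m$ or $h(z){\restriction}m=h(w){\restriction}m$, then $\{z,w\}=\{x,x'\}$ for some $x\in E$ with $x\neq x'$, and therefore $\Delta(z,w)=\Delta(h(z),h(w))$.

The map $f'$ is well defined. If $z\ne w$ and $z{\restriction}i=w{\restriction}i$ with $i\ge m$, then $i\le\Delta(z,w)=\Delta(h(z),h(w))$, so $h(z){\restriction}i=h(w){\restriction}i$. It is injective. If $h(z){\restriction}i=h(w){\restriction}j$ with $i,j\geq m$, then $i=j$; if moreover $z\ne w$, then $i\le\Delta(h(z),h(w))=\Delta(z,w)$. In either case $z{\restriction}i=w{\restriction}j$.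

An injection from a subset of the finite set $2^{[m,m')}$ into $2^{[m,m')}$ extends to a permutation of $2^{[m,m')}$. Extend $f'$ in this way and let it agree with $f$ on $2^{<m}$. Then $(m',f',E\cup E')\in Q_h$ by the choice of $m'$. It remains to verify \eqref{eq:promise} for $z\in E\cup E'$ and $s\in2^{[m,m')}$. If $s\subset z$, then $f'(s)=h(z){\restriction}|s|\subset h(z)$. If $f'(s)\subset h(z)$, then $f'(s)=h(z){\restriction}i=f'(z{\restriction}i)$ for some $i$ with $m\le i<m'$, because $f'(s)\in2^{[m,m')}$, and injectivity gives $s=z{\restriction}i\subset z$.
\end{proof}

\begin{lemma}\label{lem:generic}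
If $G\subseteq Q_h$ is generic, then $f_G=\bigcup\{f:(m,f,E)\in G\}$ is a permutation of $2^{<\omega}$ and $f_G[b_x]=^*b_{h(x)}$ for all $x\in D$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:compat} with $E'=E$ and $x'=x$, every condition $(m,f,E)$ has extensions $(m',f',E)$ with $m'$ arbitrarily large. Given $x\in D$, take $m'$ so large that the restrictions to $m'$ of the points of $E\cup\{x\}$ are pairwise distinct, and likewise for $h[E\cup\{x\}]$. Then $(m',f',E\cup\{x\})$ is a condition, and it extends $(m,f,E)$, since \eqref{eq:promise} concerns only the points of $E$. So the conditions of height above a given number form a dense set, and so do the conditions whose third coordinate contains a given $x\in D$.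

Any two members of $G$ have a common extension, so $f_G$ is a function, and it restricts to a permutation of $2^{<m}$ for infinitely many $m$. Hence it is a permutation of $2^{<\omega}$. Let $x\in D$ and choose $(m,f,E)\in G$ with $x\in E$. If $|s|\ge m$, there is $(m',f',E')\in G$ extending $(m,f,E)$ with $m'>|s|$, and \eqref{eq:promise} gives $s\subset x\iff f_G(s)\subset h(x)$. Since $f_G$ maps $2^{<\omega}\setminus2^{<m}$ onto itself, $f_G[b_x\setminus2^{<m}]=b_{h(x)}\setminus2^{<m}$.
\end{proof}

So $Q_h$ always adds a permutation realizing $b_x\mapsto b_{h(x)}$. The danger is that it collapses $\omega_1$, in which case the uncountable family we care about becomes countable. The chain condition does fail for some $h$.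

\begin{example}\label{ex:shift}
Let $X=D=2^\omega$ and let $h(x)=0^\frown x$ be the sequence obtained by putting a $0$ in front of $x$. Then $\Delta(h(x),h(x'))=\Delta(x,x')+1$ for all $x\ne x'$, so \eqref{eq:delta} never holds, and the conditions $(0,\emptyset,\{x\})$, $x\in2^\omega$, form an uncountable antichain in $Q_h$.
\end{example}

\section{The matching property}\label{sec:matching}

We need a set $X$ for which $Q_h$ is ccc for all partial injections $h$ of $X$, including those that appear only in later extensions. By Lemma~\ref{lem:compat}, among uncountably many conditions we must find two with \eqref{eq:delta} for finitely many pairs $x,x'$ simultaneously. A property of $X$ alone cannot refer to $h$, so it has no way to tell which point is the image of which. We therefore list the points $x$ and $h(x)$ of a condition in one tuple and ask for two tuples in which all corresponding entries split at the same level.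

\begin{definition}\label{def:match}
Tuples are \emph{disjoint} if their ranges are disjoint. Two disjoint $n$-tuples $t,t'$ of elements of $2^\omega$ are \emph{matched} if $\Delta(t(i),t'(i))$ has the same value for all $i<n$. A set $X\subseteq2^\omega$ has the \emph{matching property} if for every $n\ge1$ every uncountable family of pairwise disjoint injective $n$-tuples from $X$ contains two distinct matched members.
\end{definition}

For $n=1$ any two disjoint tuples are matched. For $n=2$ the requirement has content: the pairs $(x,0^\frown x)$ with $x(0)=1$ are injective and pairwise disjoint and no two are matched, so $2^\omega$ does not have the matching property. Whether two given tuples are matched does not depend on the model in which the question is asked. The matching property itself quantifies over uncountable families, and forcing adds new ones, so its preservation has to be proved. The following property of a poset treats the chain condition and the preservation together.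

\begin{definition}\label{def:Xmatch}
Let $X\subseteq2^\omega$. A poset $P$ is \emph{$X$-matching} if for every $n\ge0$, every uncountable set $I$, all conditions $p_\xi\in P$ and all pairwise disjoint injective $n$-tuples $t_\xi$ from $X$ $(\xi\in I)$ there are $\xi\ne\eta$ in $I$ such that $p_\xi,p_\eta$ are compatible and $t_\xi,t_\eta$ are matched.
\end{definition}

For $n=0$ all tuples are empty and the requirement says that $P$ is ccc. For $n\ge1$ disjoint tuples are distinct, so the one-point poset is $X$-matching exactly when $X$ has the matching property. To compare Definition~\ref{def:Xmatch} with preservation, we pull a family of tuples in the extension back to the ground model. The tuples that different conditions put into the family need not be disjoint, and the chain condition repairs this.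

\begin{lemma}\label{lem:thin}
Let $P$ be ccc, let $Y$ be a set, $n\ge1$, and let $p\in P$ force that $\dot{\mathcal{G}}$ is an uncountable family of pairwise disjoint injective $n$-tuples from $Y$. Then there are an uncountable $I\subseteq\omega_1$, conditions $p_\xi\le p$ and pairwise disjoint injective $n$-tuples $t_\xi$ from $Y$ $(\xi\in I)$ with $p_\xi\Vdash t_\xi\in\dot{\mathcal{G}}$.
\end{lemma}

\begin{proof}
Fix names $\dot g_\xi$ $(\xi<\omega_1)$ that $p$ forces to denote distinct members of $\dot{\mathcal{G}}$, and choose $p_\xi\le p$ and $t_\xi$ with $p_\xi\Vdash\dot g_\xi=t_\xi$. If $\xi\ne\eta$ and $p_\xi,p_\eta$ are compatible, a common extension forces $t_\xi$ and $t_\eta$ to be distinct members of $\dot{\mathcal{G}}$, so they are disjoint. Hence for each $y\in Y$ the conditions $p_\xi$ with $y\in\operatorname{ran}t_\xi$ are pairwise incompatible, and by the ccc there are only countably many such $\xi$. Choose the elements of $I$ by recursion of length $\omega_1$: at each step the tuples chosen so far have countably many entries, so all but countably many $t_\xi$ are disjoint from all of them.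
\end{proof}

\begin{lemma}\label{lem:equiv}
A poset $P$ is $X$-matching if and only if $P$ is ccc and forces that $X$ has the matching property.
\end{lemma}

\begin{proof}
Let $P$ be $X$-matching; it is ccc by the case $n=0$. Suppose $p$ forces that $\dot{\mathcal{G}}$ is an uncountable family of pairwise disjoint injective $n$-tuples from $X$, $n\geq1$, with no two distinct members matched. Take $I,p_\xi,t_\xi$ from Lemma~\ref{lem:thin}, and $\xi\ne\eta$ with $p_\xi,p_\eta$ compatible and $t_\xi,t_\eta$ matched. A common extension of $p_\xi$ and $p_\eta$ extends $p$ and forces the distinct matched tuples $t_\xi,t_\eta$ into $\dot{\mathcal{G}}$, a contradiction.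

Conversely, let $P$ be ccc and force the matching property, and let $n,I,p_\xi,t_\xi$ be given. We may assume $n\ge1$ and, after shrinking and reindexing, $I=\omega_1$. Let $\dot J$ name the set $\{\xi<\omega_1:p_\xi\in\dot G\}$, where $\dot G$ names the generic filter. We claim that some condition forces $\dot J$ to be uncountable. Otherwise $\dot J$ is forced to be countable, hence bounded in $\omega_1$ by (F1). Take a maximal antichain of conditions deciding $\sup\dot J$. It is countable, so the decided values lie below some $\gamma<\omega_1$, and $\dot J\subseteq\gamma$ is forced. But $p_\gamma$ forces $\gamma\in\dot J$. This proves the claim.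

Let $G$ be generic with $J=\{\xi:p_\xi\in G\}$ uncountable in $V[G]$. There $\{t_\xi:\xi\in J\}$ is an uncountable family of pairwise disjoint injective $n$-tuples from $X$, so there are $\xi\ne\eta$ in $J$ with $t_\xi,t_\eta$ matched. The conditions $p_\xi,p_\eta$ lie in the filter $G$, so they are compatible. Both facts concern ground model objects and hold in $V$.
\end{proof}

Cohen reals have the matching property because a condition says nothing about them beyond some level $k$, and we are free to make all corresponding entries of two tuples split at level $k$.

\begin{lemma}\label{lem:cohen}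
Let $\lambda$ be infinite, let $G$ be generic for $P=\operatorname{Fn}(\lambda\times\omega,2)$, and let $x_\alpha(j)=(\bigcup G)(\alpha,j)$ for $\alpha<\lambda$, $j<\omega$. In $V[G]$ the set $X=\{x_\alpha:\alpha<\lambda\}$ has size $\lambda$ and has the matching property.
\end{lemma}

\begin{proof}
For $\alpha\ne\beta$ the conditions $p$ with $p(\alpha,j)\ne p(\beta,j)$ for some $j$ are dense, so $\alpha\mapsto x_\alpha$ is injective, and $|X|=\lambda$ by (F1). A family of tuples from $X$ thus corresponds to a family of tuples from the ground model set $\lambda$, with injectivity and disjointness preserved. Suppose $p$ forces that $\dot{\mathcal{G}}$ is an uncountable family of pairwise disjoint injective $n$-tuples from $\lambda$ such that no two of the corresponding tuples of reals are matched. Take $I,p_\xi,t_\xi$ from Lemma~\ref{lem:thin} with $Y=\lambda$. Extending $p_\xi$, assume $\operatorname{dom}p_\xi=a_\xi\times k_\xi$ with $a_\xi\supseteq\operatorname{ran}t_\xi$ finite and $k_\xi<\omega$. Shrink $I$ so that $k_\xi=k$ for all $\xi$ and so that for each $i<n$ the sequence $\langle p_\xi(t_\xi(i),j):j<k\rangle$ does not depend on $\xi$. By the ccc there are $\xi\ne\eta$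 in $I$ with $p_\xi,p_\eta$ compatible. Then $p_\xi\cup p_\eta$ is a condition with domain contained in $\lambda\times k$. Extend it to $q$ by $q(t_\xi(i),k)=0$ and $q(t_\eta(i),k)=1$ for $i<n$; this is consistent since $t_\xi$ and $t_\eta$ are disjoint. The condition $q$ forces that $x_{t_\xi(i)}$ and $x_{t_\eta(i)}$ agree below $k$ and differ at $k$, for all $i<n$, and it forces $t_\xi,t_\eta\in\dot{\mathcal{G}}$. This is a contradiction.
\end{proof}

The central step is that the matching property propagates through $Q_h$. The tuples $t_\xi$ are simply added to the finite sets of branches carried by the conditions, and one application of the matching property takes care of both requirements in Definition~\ref{def:Xmatch}. The finite sets of different conditions may overlap; the $\Delta$-system lemma isolates the overlap, and we must check that $h$ does not mix the common part with the rest.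

\begin{proposition}\label{prop:Qmatch}
If $X$ has the matching property and $h$ is an injection from a subset of $X$ to $X$, then $Q_h$ is $X$-matching. Consequently $Q_h$ is ccc and forces that $X$ has the matching property.
\end{proposition}

\begin{proof}
Let $n\ge0$, an uncountable $I$, conditions $q_\xi=(m_\xi,f_\xi,E_\xi)$ and pairwise disjoint injective $n$-tuples $t_\xi$ be given. Put $S_\xi=E_\xi\cup h[E_\xi]\cup\operatorname{ran}t_\xi\subseteq X$. Shrink $I$ so that $m_\xi=m$, $f_\xi=f$ and $|S_\xi|=N$ for all $\xi$, and so that the $S_\xi$ form a $\Delta$-system with root $R$, $|R|=r$. Each point of $R$ occurs in at most one $t_\xi$, so after discarding finitely many $\xi$ we have $\operatorname{ran}t_\xi\cap R=\emptyset$. Enumerate $S_\xi=\{s^\xi_0,\dots,s^\xi_{N-1}\}$ without repetition so that $s^\xi_0,\dots,s^\xi_{r-1}$ list $R$ in an order independent of $\xi$. Thus for $\xi\ne\eta$ we have $s^\xi_i=s^\eta_i$ if $i<r$ and $s^\xi_i\ne s^\eta_i$ if $i\ge r$. Shrink $I$ once more so that the following finite data do not depend on $\xi$: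
\begin{itemize}
\item the set $e=\{i<N:s^\xi_i\in E_\xi\}$;
\item the function $H\colon e\to N$ defined by $h(s^\xi_i)=s^\xi_{H(i)}$;
\item for each $j<n$, the index $i$ with $t_\xi(j)=s^\xi_i$ (these indices are at least $r$);
\item for each $i<N$, the restriction $s^\xi_i{\restriction}m$.
\end{itemize}
For $i\in e$ we claim that $i<r$ if and only if $H(i)<r$. Take $\xi\ne\eta$ in $I$. Since $h$ is an injective function, $s^\xi_i=s^\eta_i$ holds if and only if $s^\xi_{H(i)}=s^\eta_{H(i)}$. The first equation holds exactly when $i<r$ and the second exactly when $H(i)<r$.

If $N=r$, then $\operatorname{ran}t_\xi\subseteq S_\xi=R$ forces $n=0$, and $E_\xi=\{s^\xi_i:i\in e\}$ does not depend on $\xi$, so all $q_\xi$ are equal and any $\xi\ne\eta$ work. Let $N>r$. The tuples $(s^\xi_i)_{r\le i<N}$, $\xi\in I$, are nonempty, injective and pairwise disjoint, so the matching property gives $\xi\ne\eta$ and $d<\omega$ with $\Delta(s^\xi_i,s^\eta_i)=d$ for $r\le i<N$. By the third item $t_\xi$ and $t_\eta$ are matched. Consider the bijection $s^\xi_i\mapsto s^\eta_i$ $(i\in e)$ from $E_\xi$ to $E_\eta$. By the fourth item $s^\xi_i{\restriction}m=s^\eta_i{\restriction}m$ and $h(s^\xi_i){\restriction}m=s^\xi_{H(i)}{\restriction}m=s^\eta_{H(i)}{\restriction}m=h(s^\eta_i){\restriction}m$.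 If $i<r$ the two points coincide. If $i\ge r$, then $H(i)\ge r$, so $\Delta(s^\xi_i,s^\eta_i)=d=\Delta(h(s^\xi_i),h(s^\eta_i))$. By Lemma~\ref{lem:compat}, $q_\xi$ and $q_\eta$ are compatible. The last sentence of the proposition follows from Lemma~\ref{lem:equiv}.
\end{proof}

\section{Iterating the posets $Q_h$}\label{sec:iteration}

In this section the ground model is called $W$, and $X\subseteq2^\omega$ is a set in $W$. Let $T$ be the set of triples $(m,f,E)$ with $m<\omega$, $f$ a permutation of $2^{<m}$ and $E\subseteq X$ finite. The elements of $T$ are finite objects over $X$, so $T$ is the same set in $W$ and in all its extensions, and $Q_h\subseteq T$ for every injection $h$ from a subset of $X$ to $X$ in any extension. This allows us to set up the finite support iteration with elements of $T$, and not names, as coordinates, which keeps the posets small.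

\begin{definition}\label{def:iter}
An \emph{iteration of length $\theta$ over $X$} consists of posets $P_\alpha$ $(\alpha\le\theta)$ and $P_\alpha$-names $\dot h_\alpha$ $(\alpha<\theta)$ such that $P_\alpha$ forces $\dot h_\alpha$ to be an injection from a subset of $X$ to $X$, and the following holds. The conditions of $P_\alpha$ are the functions $p$ from a finite subset of $\alpha$ to $T$ such that for all $\beta\in\operatorname{dom}p$ we have $p{\restriction}\beta\in P_\beta$ and $p{\restriction}\beta\Vdash_{P_\beta}p(\beta)\in Q_{\dot h_\beta}$. The order is: $q\le p$ if $\operatorname{dom}q\supseteq\operatorname{dom}p$ and for all $\beta\in\operatorname{dom}p$, $q{\restriction}\beta\Vdash_{P_\beta}q(\beta)\le p(\beta)$ in $Q_{\dot h_\beta}$.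
\end{definition}

Here $p{\restriction}\beta$ is the restriction of $p$ to $\beta\cap\operatorname{dom}p$. The following are read off from the definition, for $\beta\le\alpha\le\theta$. The set $P_\beta$ consists of the $p\in P_\alpha$ with $\operatorname{dom}p\subseteq\beta$, and the two orders agree on it. If $p\in P_\alpha$, then $p{\restriction}\beta\in P_\beta$ and $p\le p{\restriction}\beta$. If $q\le p$, then $q{\restriction}\beta\le p{\restriction}\beta$. The order is transitive: if $r\le q\le p$ and $\beta\in\operatorname{dom}p$, then $r{\restriction}\beta\le q{\restriction}\beta$, so $r{\restriction}\beta$ forces both $r(\beta)\le q(\beta)$ and $q(\beta)\le p(\beta)$. The empty function is the largest element, and $P_0=\{\emptyset\}$.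

\begin{lemma}\label{lem:iterfacts}
Let $\beta\le\alpha\le\theta$.
\begin{itemize}
\item[(i)] \textup{(Amalgamation.)} Let $p,p'\in P_\alpha$ with $\operatorname{dom}p\cap\operatorname{dom}p'\subseteq\beta$. If $p{\restriction}\beta$ and $p'{\restriction}\beta$ are compatible in $P_\beta$, then $p$ and $p'$ are compatible in $P_\alpha$.
\item[(ii)] A set $A\subseteq P_\beta$ is a maximal antichain of $P_\beta$ if and only if it is a maximal antichain of $P_\alpha$. If $G_\alpha$ is generic for $P_\alpha$, then $G_\beta=G_\alpha\cap P_\beta$ is generic for $P_\beta$.
\item[(iii)] If $\alpha<\theta$, there is a dense embedding $P_{\alpha+1}\to P_\alpha*Q_{\dot h_\alpha}$. If $G_{\alpha+1}$ is generic for $P_{\alpha+1}$, then $W[G_{\alpha+1}]=W[G_\alpha][H]$, where $H$ is generic over $W[G_\alpha]$ for $Q_h$ and $h$ is the evaluation of $\dot h_\alpha$ by $G_\alpha$.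
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $q\in P_\beta$ extend $p{\restriction}\beta$ and $p'{\restriction}\beta$. Let $r$ be the union of $q$ with the restrictions of $p$ and $p'$ to $\alpha\setminus\beta$; it is a function because these restrictions have disjoint domains. We show by induction on $\gamma$, $\beta\le\gamma\le\alpha$, that $r{\restriction}\gamma\in P_\gamma$ extends $p{\restriction}\gamma$ and $p'{\restriction}\gamma$. For $\gamma=\beta$ this is the choice of $q$, and nothing changes at limits or when $\gamma\notin\operatorname{dom}r$ is passed. Let $\gamma\in\operatorname{dom}r$, say $\gamma\in\operatorname{dom}p$, so that $\gamma\notin\operatorname{dom}p'$ and $r(\gamma)=p(\gamma)$. As $r{\restriction}\gamma\le p{\restriction}\gamma$, the condition $r{\restriction}\gamma$ forces $r(\gamma)\in Q_{\dot h_\gamma}$ and $r(\gamma)\le p(\gamma)$, and for $p'$ there is no new requirement at $\gamma$.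

(ii) If $a,b\in P_\beta$ have a common extension $r\in P_\alpha$, then $r{\restriction}\beta\in P_\beta$ is a common extension as well. So compatibility of elements of $P_\beta$ means the same in both posets, and a maximal antichain of $P_\alpha$ contained in $P_\beta$ is a maximal antichain of $P_\beta$. Conversely, let $A$ be a maximal antichain of $P_\beta$ and $p\in P_\alpha$. Some $a\in A$ is compatible with $p{\restriction}\beta$ in $P_\beta$, and by (i) $a$ is compatible with $p$. Finally, $G_\beta$ is a filter on $P_\beta$, since $r\in G_\alpha$ implies $r{\restriction}\beta\in G_\beta$, and it meets every maximal antichain of $P_\beta$ in $W$.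

(iii) Let $i(p)=(p{\restriction}\alpha,p(\alpha))$ if $\alpha\in\operatorname{dom}p$ and $i(p)=(p,(0,\emptyset,\emptyset))$ otherwise. This map preserves $\le$. Let $(q,\dot s)\in P_\alpha*Q_{\dot h_\alpha}$. Since $q\Vdash\dot s\in T$, there are $q'\le q$ and $t\in T$ with $q'\Vdash\dot s=t$. Then $r=q'\cup\{(\alpha,t)\}\in P_{\alpha+1}$ and $i(r)\le(q,\dot s)$, so the range is dense. If moreover $(q,\dot s)\le i(p)$, then $r\le p$; applying this to a common extension $(q,\dot s)$ of $i(p)$ and $i(p')$ shows that $i$ preserves incompatibility. The last statement follows from (F2) and (F3): the upward closure of $i[G_{\alpha+1}]$ is generic for $P_\alpha*Q_{\dot h_\alpha}$, and the set of its first coordinates is $G_\alpha$.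
\end{proof}

\begin{proposition}\label{prop:iter}
If $X$ has the matching property in $W$, then in every iteration of length $\theta$ over $X$ each $P_\alpha$, $\alpha\le\theta$, is $X$-matching. In particular each $P_\alpha$ is ccc.
\end{proposition}

\begin{proof}
We use induction on $\alpha$. The poset $P_0$ has one point. The two descriptions in Lemma~\ref{lem:equiv} serve the two remaining cases: preservation composes along a two-step iteration, and the combinatorial form passes to limits.

Suppose $P_\alpha$ is $X$-matching. By Lemma~\ref{lem:equiv} it is ccc and $X$ has the matching property in each extension $W[G_\alpha]$. By Proposition~\ref{prop:Qmatch} applied in $W[G_\alpha]$, the next poset $Q_h$ is ccc and forces the matching property. By (F2), $P_\alpha*Q_{\dot h_\alpha}$ is ccc and forces the matching property; by Lemma~\ref{lem:iterfacts}(iii) and (F3) the same holds for $P_{\alpha+1}$. Lemma~\ref{lem:equiv} shows that $P_{\alpha+1}$ is $X$-matching.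

Let $\delta\le\theta$ be a limit ordinal, and let $n\geq0$, $I$, $p_\xi\in P_\delta$ and $t_\xi$ be as in Definition~\ref{def:Xmatch}. Shrink $I$ so that the finite sets $\operatorname{dom}p_\xi$ form a $\Delta$-system with root $\rho$. As $\rho$ is a finite subset of the limit ordinal $\delta$, there is $\alpha<\delta$ with $\rho\subseteq\alpha$. Since $P_\alpha$ is $X$-matching, there are $\xi\ne\eta$ such that $p_\xi{\restriction}\alpha$ and $p_\eta{\restriction}\alpha$ are compatible in $P_\alpha$ and $t_\xi,t_\eta$ are matched. By amalgamation $p_\xi$ and $p_\eta$ are compatible in $P_\delta$.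
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:mainproof}

What remains is to choose the names $\dot h_\alpha$ so that every small partial injection of the final model is treated at some stage. The iteration keeps adding such injections, so two things have to be arranged: at every stage there are at most $\lambda$ candidates, and every small injection of the final model is already present at a stage below $\lambda$.

\medskip\noindent\emph{The set $X$ and cardinal arithmetic.} Let $W$ be a generic extension of $V$ by $\operatorname{Fn}(\lambda\times\omega,2)$ and let $X=\{x_\alpha:\alpha<\lambda\}$ be as in Lemma~\ref{lem:cohen}. In $W$, $|X|=\lambda$ and $X$ has the matching property. Cardinals are preserved. If $1\le\mu<\kappa$, then $\omega\cdot\mu<\kappa$ because $\kappa$ is uncountable, so $\lambda^{\omega\cdot\mu}=\lambda$ in $V$, and Lemma~\ref{lem:codes} with $Y=\lambda$ shows that $W$ has at most $\lambda$ functions $\mu\to\lambda$. Thus $\lambda^{<\kappa}=\lambda$ holds in $W$. From now on $W$ is the ground model. By \eqref{eq:konig}, $\mu<\operatorname{cf}(\lambda)$ for all $\mu$ with $1\le\mu<\kappa$. If $\operatorname{cf}(\lambda)<\kappa$ we could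 take $\mu=\operatorname{cf}(\lambda)$, so
\begin{equation}\label{eq:cof}
\omega_1\le\kappa\le\operatorname{cf}(\lambda)\le\lambda .
\end{equation}

\medskip\noindent\emph{Codes for small injections.} Consider an iteration over $X$ of length at most $\lambda$. Since $|T|=\lambda$, we have $|P_\alpha|\le\lambda$ for all $\alpha$. An \emph{$\alpha$-code} is a $(P_\alpha,X\times X)$-code of length less than $\kappa$. For an $\alpha$-code $c$ let $c[G_\alpha]\subseteq X\times X$ be the range of $c^{G_\alpha}$. By Proposition~\ref{prop:iter} and Lemma~\ref{lem:codes}(ii) there are at most $\lambda^{\omega\cdot\mu}=\lambda$ codes of each length $\mu$ with $1\le\mu<\kappa$, there is one of length $0$, and $\kappa\le\lambda$. So the number of $\alpha$-codes is at least $1$ and at most $\lambda$. By Lemma~\ref{lem:iterfacts}(ii), if $\beta\le\alpha$, then every $\beta$-code $c$ is an $\alpha$-code, and $c[G_\alpha]=c[G_\beta]$ because $A\cap G_\alpha=A\cap G_\beta$ for $A\subseteq P_\beta$.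

\medskip\noindent\emph{Bookkeeping.} Let $e_0\colon\lambda\to\lambda\times\lambda$ take every value $\lambda$ times. Put $e(\alpha)=e_0(\alpha)$ if the first coordinate of $e_0(\alpha)$ is at most $\alpha$, and $e(\alpha)=(0,0)$ otherwise. Then $e(\alpha)=(\beta,\gamma)$ implies $\beta\le\alpha$. Also $e$ is onto $\lambda\times\lambda$: fewer than $\lambda$ ordinals lie below $\beta$, so $e_0(\alpha)=(\beta,\gamma)$ for some $\alpha\ge\beta$.

Define an iteration of length $\lambda$ over $X$ by recursion. At stage $\alpha<\lambda$ the poset $P_\alpha$ is determined by the earlier names. Fix an enumeration $\langle c_{\alpha,\gamma}:\gamma<\lambda\rangle$ of all $\alpha$-codes, with repetitions allowed. Let $(\beta,\gamma)=e(\alpha)$; since $\beta\le\alpha$, the code $c_{\beta,\gamma}$ has been defined and is an $\alpha$-code. Let $\dot h_\alpha$ be a $P_\alpha$-name for the set $c_{\beta,\gamma}[\dot G_\alpha]$ if this set is an injective function, and for $\emptyset$ otherwise. In this way, for every $\beta<\lambda$ and every $\beta$-code $c$ there is a stage $\alpha$, $\beta\le\alpha<\lambda$, at which $c$ is the code used.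

\medskip\noindent\emph{The final model.} Let $G_\lambda$ be generic for $P_\lambda$ over $W$. By Proposition~\ref{prop:iter} $P_\lambda$ is ccc, so by (F2) $W[G_\lambda]$ is a ccc extension of $V$, with the same cardinals. In it $\mathfrak{c}\ge|X|=\lambda$, and Lemma~\ref{lem:codes} with $Y=2$ and $\mu=\omega$ gives $\mathfrak{c}\le(\lambda^\omega)^W=\lambda$.

Let $h\colon D\to X$ be an injection in $W[G_\lambda]$ with $D\subseteq X$ and $|D|=\mu<\kappa$. If $\mu=0$, any bijection $f$ works, so let $\mu\ge1$. View $h$ as a subset of $X\times X$ and let $g\colon\mu\to X\times X$ have range $h$. By Lemma~\ref{lem:codes}(i), $g=c^{G_\lambda}$ for a $(P_\lambda,X\times X)$-code $c=\langle(A_\nu,v_\nu):\nu<\mu\rangle$ in $W$. The antichains $A_\nu$ are countable, so $\bigcup_\nu A_\nu$ has size at most $\omega\cdot\mu<\kappa$. The union of the finite domains of its members is a subset of $\lambda$ of size at most $\omega\cdot\mu$, which is less than $\operatorname{cf}(\lambda)$ by \eqref{eq:cof}; hence it is contained in some $\beta<\lambda$. So $A_\nu\subseteq P_\beta$ for all $\nu$, and by Lemma~\ref{lem:iterfacts}(ii) $c$ is a $\beta$-code with $c[G_\beta]=h$. Let $\alpha\ge\beta$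 be a stage at which $c$ is used. Then $c[G_\alpha]=h$ is an injective function, so $\dot h_\alpha$ evaluates to $h$. By Lemma~\ref{lem:iterfacts}(iii), $W[G_{\alpha+1}]$ contains a filter generic for $Q_h$ over $W[G_\alpha]$, and Lemma~\ref{lem:generic} gives a permutation $f$ of $2^{<\omega}$ in $W[G_{\alpha+1}]$ with $f[b_x]=^*b_{h(x)}$ for all $x\in D$. This remains true in $W[G_\lambda]$.

Finally, let $X'\subseteq X$ be infinite with $|X'|<\kappa$, and let $\pi$ be a bijection between two subfamilies of $\mathcal{A}_{X'}$. It has the form $b_x\mapsto b_{h(x)}$ $(x\in D)$, where $D\subseteq X'$ and $h\colon D\to X'$ is injective. The permutation $f$ obtained for $h$ realizes $\pi$, so $f\cup\pi$ is a homeomorphism by Lemma~\ref{lem:realize}. This completes the proof of Theorem~\ref{thm:main}. \hfill$\square$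

\begin{remark}\label{rem:hyp}
The hypotheses on $\kappa$ and $\lambda$ enter only in this section. The equation $\lambda^{<\kappa}=\lambda$ bounds the number of codes and yields \eqref{eq:cof}, and the uncountability of $\kappa$ absorbs the factor $\omega$ coming from the countable antichains. The restriction on $|D|$ cannot be dropped: if all injections $h\colon D\to X$ with $D\subseteq X$ were realized, $\mathcal{A}_X$ would be a self-similar family of size $\mathfrak{c}$, contrary to Theorem~\ref{thm:more}(a).
\end{remark}

\section{Sizes of self-similar families and normality}\label{sec:consequences}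

\begin{proof}[Proof of Theorem~\ref{thm:more}(c)]
Let $\kappa=\mu^+$, an uncountable cardinal. For $1\le\nu\le\mu$ we have $\lambda\le\lambda^\nu\le\lambda^\mu=\lambda$, so $\lambda^{<\kappa}=\lambda$ and Theorem~\ref{thm:main} applies. Since $\lambda=\lambda^\mu\ge2^\mu>\mu$, the set $X$ has a subset $X'$ of size $\mu$, and $\mathcal{A}_{X'}$ is strongly self-similar.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:more}(d)]
Apply Theorem~\ref{thm:main} with $\kappa=\lambda$. In the extension, for every $\mu$ with $\omega\le\mu<\mathfrak{c}=\lambda$ a subset $X'\subseteq X$ of size $\mu$ gives a self-similar family of size $\mu$. Self-similar families are infinite by definition, they have size at most $\mathfrak{c}$ as families of subsets of $\omega$, and size $\mathfrak{c}$ is excluded by (a).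
\end{proof}

For normality, recall that a space is normal if points are closed and any two disjoint closed sets are contained in disjoint open sets. Points are closed in every $\Psi(\mathcal{A})$: a point $n\in\omega$ is omitted by the neighborhood $\{A\}\cup(A\setminus\{n\})$ of $A$, and a basic neighborhood of any point contains no other member of $\mathcal{A}$. The idea of (e) is that one partition of the branches, by the first digit, is visibly induced by a clopen set, and the realizing permutations transport every other partition of a small family to this one.

\begin{proof}[Proof of Theorem~\ref{thm:more}(e)]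
For $i<2$ let $X_i=\{x\in X:x(0)=i\}$. Both sets have size $\lambda$. To see this, split $\lambda$ in $V$ into $\lambda$ countably infinite blocks. For a block $K_0$ and $i<2$, the Cohen conditions $p$ with $p(\alpha,0)=i$ for some $\alpha\in K_0$ are dense, because a condition has finite domain. So every block contains an $\alpha$ with $x_\alpha\in X_i$.

Work in the final model. Let $X'\subseteq X$ with $|X'|<\kappa$, let $\Psi=\Psi(\mathcal{A}_{X'})$ and let $N=2^{<\omega}$ be its set of isolated points. We first show that for every partition $X'=B_0\cup B_1$ there is a clopen set $C\subseteq\Psi$ that contains $b_x$ for $x\in B_0$ and omits $b_x$ for $x\in B_1$. Since $|X'|<\kappa\le\lambda$, there is an injection $h\colon X'\to X$ with $h[B_i]\subseteq X_i$. Let $f$ be as in Theorem~\ref{thm:main}, let $Z=\{s\in2^{<\omega}:|s|\ge1,\ s(0)=0\}$ and $U=f^{-1}[Z]$. For $x\in B_0$ we have $f[b_x]=^*b_{h(x)}\subseteq^*Z$, so $b_x\subseteq^*U$. For $x\in B_1$ we have $b_{h(x)}\cap Z=\emptyset$, so $f[b_x]\cap Z$ is finite and $b_x\cap U$ is finite. Put $C=U\cup\{b_x:x\in B_0\}$. Then $C$ contains a neighborhood of each point $b_x$ with $x\in B_0$, and $\Psi\setminus C$ contains a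 neighborhood of each point $b_x$ with $x\in B_1$, so $C$ is clopen.

Let $K,L\subseteq\Psi$ be disjoint closed sets. Take $C$ for $B_0=\{x\in X':b_x\in K\}$ and $B_1=X'\setminus B_0$, and put
\[
O_K=(C\setminus L)\cup(K\cap N),\qquad O_L=\bigl((\Psi\setminus C)\setminus K\bigr)\cup(L\cap N).
\]
Each is the union of an open set and a set of isolated points, hence open. A point $b_x\in K$ lies in $C\setminus L$, so $K\subseteq O_K$. A point $b_x\in L$ is not in $K$, so $x\in B_1$ and $b_x\in(\Psi\setminus C)\setminus K$; thus $L\subseteq O_L$. The set $C\setminus L$ is disjoint from $\Psi\setminus C$ and from $L$, and the set $K\cap N$ is disjoint from $\Psi\setminus K$ and from $L$. Hence $O_K\cap O_L=\emptyset$, and $\Psi$ is normal.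
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
Universidad Nacional Aut\'onoma de M\'exico, Posgrado Conjunto en Ciencias Matem\'aticas, UNAM-UMSNH,
\texttt{https://ru.dgb.unam.mx/\allowbreak bitstream/\allowbreak 20.500.14330/\allowbreak TES01000802575/\allowbreak 3/\allowbreak 0802575.pdf}.

\end{thebibliography}
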